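\title{Measures annihilated by a homogeneous scalar operator: absolute continuity with respect to $\mathcal H^2$}

\begin{abstract}
We prove that every signed Radon measure $\mu$ on $\mathbb R^3$ with $(\partial_1^3+\partial_2^3+\partial_3^3)\mu=0$ vanishes on all Borel sets of zero two-dimensional Hausdorff measure, and that the exponent $2$ cannot be raised. More generally, for a nonzero homogeneous real polynomial $P$ on $\mathbb R^n$, $n\ge2$, all measures with $P(\partial)\mu=0$ are absolutely continuous with respect to $\mathcal H^2$ if and only if $P$ has no real linear factor. In that case the two-dimensional part of $\mu$ is rectifiable and $P$ vanishes on its normal spaces. For $n=3$ this gives the optimal dimension for every scalar homogeneous operator. The proof projects $\mu$ to planes, inverts the projected operator by a partial fraction decomposition, and combines three projections.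
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}

Let $\mathcal M(\mathbb R^n;\mathbb R)$ be the space of signed Radon measures $\mu$ on $\mathbb R^n$ that are locally finite: $|\mu|(K)<\infty$ for every compact $K$, where $|\mu|$ is the total variation measure. Let $\mathcal H^\ell$ be the $\ell$-dimensional Hausdorff measure. We write $\mu\ll\mathcal H^\ell$ if $|\mu|(E)=0$ for every Borel set $E$ with $\mathcal H^\ell(E)=0$. The condition says that $\mu$ cannot concentrate on sets that are too thin, and it becomes stronger as $\ell$ grows, because $\mathcal H^\ell(E)=0$ implies $\mathcal H^{\ell'}(E)=0$ for $\ell'>\ell$.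

Let $P$ be a nonzero real homogeneous polynomial of degree $k\ge1$ on $\mathbb R^n$. We call $\mu\in\mathcal M(\mathbb R^n;\mathbb R)$ \emph{$P$-free} if $P(\partial)\mu=0$ in the sense of distributions, that is, $\int P(\partial)\psi\,d\mu=0$ for all $\psi\in C_c^\infty(\mathbb R^n)$. How thin a set can a $P$-free measure charge? If $P$ is elliptic, that is, $P(\xi)\neq0$ for real $\xi\ne0$, then $\mu$ is a smooth function and $\mu\ll\mathcal H^n$. If $P(\xi)=\xi_1$, then length measure on the $x_1$-axis is $P$-free, and nothing better than $\mathcal H^1$ can hold. Both cases follow one pattern: for a linear subspace $V$ of dimension $d$, the flat measure $\mathcal H^{n-d}\llcorner V^\perp$ is $P$-free exactly when $V$ lies in the characteristic set $\{P=0\}$ (Lemma~\ref{lem:flat}). Large subspaces in the characteristic set produce thin solutions.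

Consider now the operator
\[
\mathcal A=\partial_1^3+\partial_2^3+\partial_3^3\quad\text{on }\mathbb R^3,
\]
and call $\mu$ $\mathcal A$-free if $\mathcal A\mu=0$. The characteristic set $C=\{\xi_1^3+\xi_2^3+\xi_3^3=0\}$ is a cone, so it is ruled by lines through the origin, for instance $\mathbb R(1,-1,0)$. It contains no plane. Indeed, a plane $V\subset C$ meets $\{\xi_3=0\}$ in at least a line, and $C\cap\{\xi_3=0\}=\mathbb R(1,-1,0)$; so $V$ contains $(1,-1,0)$, and by symmetry also $(1,0,-1)$ and $(0,1,-1)$. Then $V=\{\xi_1+\xi_2+\xi_3=0\}$, which contains $(1,1,-2)\notin C$. Thus the flat $\mathcal A$-free measures have dimension $2$ or $3$, and the natural guess is that every $\mathcal A$-free measure satisfies $\mu\ll\mathcal H^2$. Flat measures alone do not prove this: they say nothing about a measure that lives on a set of dimension between $1$ and $2$, or on an $\mathcal H^2$-null set of dimension $2$. It is known that $\mathcal A$-free measures satisfy $\mu\ll\mathcal H^1$; Proposition~\ref{prop:H1} below gives a short proof. The question, posed in \cite{OWR}, is: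

\begin{quote}
Does every $\mu\in\mathcal M(\mathbb R^3;\mathbb R)$ with $\mathcal A\mu=0$ satisfy $\mu\ll\mathcal H^2$?
\end{quote}

\subsection{Results}

The answer is yes. We write $\mathcal L^m$ for Lebesgue measure on $\mathbb R^m$.

\begin{theorem}\label{thm:cubic}
Let $\mu\in\mathcal M(\mathbb R^3;\mathbb R)$ with $\mathcal A\mu=0$. If $E\subset\mathbb R^3$ is Borel and its projections to two of the three coordinate planes are $\mathcal L^2$-null, then $|\mu|(E)=0$. In particular $\mu\ll\mathcal H^2$. The exponent $2$ is sharp: there is an $\mathcal A$-free measure that is not absolutely continuous with respect to $\mathcal H^s$ for any $s>2$.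
\end{theorem}

The method extends to all scalar homogeneous operators. For $\eta=(\eta_1,\eta_2)\in(\mathbb R^n)^2$ let $p_\eta:\mathbb R^n\to\mathbb R^2$, $p_\eta(x)=(x\cdot\eta_1,x\cdot\eta_2)$. Let $B_r(x)$ be the open ball. Rectifiable sets and their tangent planes are recalled in Section~\ref{sec:proof}.

\begin{theorem}\label{thm:general}
Let $P$ be a nonzero real homogeneous polynomial of degree $k\ge1$ on $\mathbb R^n$, $n\ge2$.
\begin{enumerate}
\item[(a)] Suppose that $P$ has no real linear factor. If $\mu$ is $P$-free and $E$ is a Borel set with $\mathcal L^2(p_\eta(E))=0$ for almost every $\eta$ (equivalently, $E$ has null orthogonal projection on almost every $2$-plane), then $|\mu|(E)=0$. In particular $\mu\ll\mathcal H^2$.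
\item[(b)] If $P$ has a real linear factor $v\cdot\xi$, then $\mathcal H^1\llcorner\mathbb Rv$ is $P$-free and is not absolutely continuous with respect to $\mathcal H^2$. Hence all $P$-free measures satisfy $\mu\ll\mathcal H^2$ if and only if $P$ has no real linear factor.
\item[(c)] In the situation of \textup{(a)}, let $S=\{x:\limsup_{r\to0}r^{-2}|\mu|(B_r(x))>0\}$. Then $\mu\llcorner S=g\,\mathcal H^2\llcorner\Sigma$ with $\Sigma$ countably $2$-rectifiable, and $P=0$ on $(T_x\Sigma)^\perp$ for $|\mu|$-almost every $x\in S$.
\item[(d)] Let $n=3$ and let $d$ be the maximal dimension of a linear subspace contained in $\{P=0\}$. Then every $P$-free $\mu$ satisfies $\mu\ll\mathcal H^{3-d}$, and this is sharp: if $V\subset\{P=0\}$ is a $d$-dimensional subspace, then $\mathcal H^{3-d}\llcorner V^\perp$ is $P$-free.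
\end{enumerate}
\end{theorem}

Part (d) says that in $\mathbb R^3$ the flat measures give the optimal dimension for every scalar homogeneous operator. For $P=\xi_1^3+\xi_2^3+\xi_3^3$, part (c) says that $\mu\llcorner S$ lives on a rectifiable set whose normals lie in the cone $C$.

\subsection{The idea of the proof}

An $\mathcal H^2$-null set has null projection on every plane, so one would like to show that the projection $\rho=(p_\eta)_\#(\varphi\mu)$ of a localized $P$-free measure is absolutely continuous on $\mathbb R^2$. This projection solves an equation $P_\eta(\partial)\rho=\cdots$, where $P_\eta$ is the restriction of $P$ to the plane spanned by $\eta_1,\eta_2$ and the right side consists of derivatives of order at most $k-1$ of measures. If $P_\eta$ is elliptic, inverting it gains one order and $\rho\in L^1$. For the cubic this never happens, since a binary form of odd degree has a real zero. Nor is the difficulty technical: $\mathcal H^2\llcorner\{x_1=x_2\}$ is $\mathcal A$-free, and its projection to the $(x_1,x_2)$-plane lives on a line.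

What survives is a structure statement. For a suitable plane, $\rho$ is the sum of an $L^1_{loc}$ function and of measures smeared along lines, in finitely many directions orthogonal to the real zeros of $P_\eta$. Such a $\rho$ can charge a null set only through lines that meet the set in positive length, and these lines form null families. Hence, if $p_\eta(E)$ is null, then $|\mu|$-almost all of $E$ lies in finitely many sets $\{x\cdot\xi\in N\}$, with $\xi$ characteristic and $N\subset\mathbb R$ null. A second projection confines $E$ to sets $\{x\cdot\xi\in N,\ x\cdot\xi'\in N'\}$. This is the preimage of $N\times N'$ under a third projection $p_{(\xi,\xi')}$, and $N\times N'$ meets \emph{every} line in a set of length zero. So the structure statement for the third projection finishes the proof, provided that it applies to the plane spanned by the two characteristic vectors $\xi,\xi'$. This is where the absence of linear factors is needed.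

Sections \ref{sec:tools} and \ref{sec:slicing} set up the projection and the slicing argument. Section~\ref{sec:cubic} proves Theorem~\ref{thm:cubic} with explicit planes and explicit kernels. Section~\ref{sec:good} proves the structure statement for general $P$, Section~\ref{sec:generic} shows that the third plane is admissible for almost every choice of the first two, and Section~\ref{sec:proof} proves Theorem~\ref{thm:general}.

\section{Localization and projection}\label{sec:tools}

For integer $\ell$ we normalize $\mathcal H^\ell$ so that it agrees with Lebesgue measure on $\ell$-planes. A \emph{finite measure} is a finite signed Borel measure. A set is \emph{null} if its outer Lebesgue measure is zero; it is then contained in a Borel null set. In this section $P$ is a nonzero real homogeneous polynomial of degree $k\ge1$ on $\mathbb R^n$, and $P^{(\beta)}=\partial_\xi^\beta P$.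

We use three standard facts. First, the convolution of two distributions is defined when one of them has compact support, and $\partial^\alpha(T_1*T_2)=(\partial^\alpha T_1)*T_2=T_1*\partial^\alpha T_2$. Second, if $\lambda$ is a Radon measure and $m$ is a compactly supported finite measure, then $\lambda*m$ is a Radon measure with
\begin{equation}\label{eq:convbound}
|\lambda*m|(Z)\le\int|\lambda|(Z-y)\,d|m|(y)\qquad(Z\text{ Borel});
\end{equation}
if $\lambda\in L^1_{loc}$, then $\lambda*m\in L^1_{loc}$. Third, elliptic regularity: if $Q$ is a homogeneous elliptic polynomial and $Q(\partial)T\in C^\infty$, then $T\in C^\infty$.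

\begin{lemma}[Flat measures]\label{lem:flat}
Let $V\subset\mathbb R^n$ be a linear subspace of dimension $d$. Then $\mathcal H^{n-d}\llcorner V^\perp$ is $P$-free if and only if $P=0$ on $V$.
\end{lemma}

\begin{proof}
Choose orthonormal coordinates $x=(x',x'')\in\mathbb R^d\times\mathbb R^{n-d}$ with $V=\{x''=0\}$, and use the same coordinates for $\xi$. The measure is $\delta_0(x')\otimes1(x'')$, and derivatives in $x''$ annihilate it. So $P(\partial)$ maps it to $\big(P(\partial',0)\delta_0\big)\otimes1$. The derivatives of $\delta_0$ are linearly independent, so this vanishes if and only if the polynomial $\xi'\mapsto P(\xi',0)$ is zero.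
\end{proof}

Let $\eta=(\eta_1,\dots,\eta_m)\in(\mathbb R^n)^m$ and $p(x)=(x\cdot\eta_1,\dots,x\cdot\eta_m)$; we need only $m=1$ and $m=2$. The push-forward of a compactly supported distribution $T$ is defined by $\langle p_\#T,\psi\rangle=\langle T,\psi\circ p\rangle$. For a measure this is the usual push-forward, $p_\#T(Z)=T(p^{-1}(Z))$. The fibers of $p$ are unbounded, so $\mu$ itself may have no push-forward; we project $\varphi\mu$ with $\varphi\in C_c^\infty$ instead. No information is lost.

\begin{lemma}[Localization]\label{lem:loc}
Let $\mu\in\mathcal M(\mathbb R^n;\mathbb R)$ and let $Z\subset\mathbb R^m$ be Borel. If $p_\#(\varphi\mu)(Z)=0$ for all $\varphi\in C_c^\infty(\mathbb R^n)$, then $|\mu|(p^{-1}(Z))=0$.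
\end{lemma}

\begin{proof}
The hypothesis says that $\int\varphi\,d(\mu\llcorner p^{-1}(Z))=0$ for all $\varphi\in C_c^\infty$. Every $\varphi\in C_c$ is a uniform limit of smooth functions supported in one ball, on which $|\mu|$ is finite, so the same holds for $\varphi\in C_c$. Hence $\mu\llcorner p^{-1}(Z)=0$, and its total variation $|\mu|\llcorner p^{-1}(Z)$ is zero.
\end{proof}

For a polynomial $F$ on $\mathbb R^n$ let $F_\eta(\zeta)=F(\zeta_1\eta_1+\dots+\zeta_m\eta_m)$, a polynomial on $\mathbb R^m$. The chain rule $\partial_i(\psi\circ p)=\sum_j(\eta_j)_i(\partial_j\psi)\circ p$ gives $p_\#(\partial_iT)=\sum_j(\eta_j)_i\,\partial_j\,p_\#T$. Since $F\mapsto F_\eta$ respects sums and products,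
\begin{equation}\label{eq:push}
p_\#\big(F(\partial)T\big)=F_\eta(\partial)\,p_\#T .
\end{equation}
Projection of the measure thus restricts the symbol to the span of $\eta$. The cutoff $\varphi$ destroys the equation, but only up to terms of lower order. We write $P^{(\beta)}_\eta$ for $(P^{(\beta)})_\eta$.

\begin{lemma}[Projected equation]\label{lem:eq}
Let $\mu$ be $P$-free, $\varphi\in C_c^\infty(\mathbb R^n)$ and $\rho=p_\#(\varphi\mu)$. Then
\begin{equation}\label{eq:projected}
P_\eta(\partial)\rho=\sum_{1\le|\beta|\le k}P^{(\beta)}_\eta(\partial)\,m_\beta,\qquad m_\beta=\frac{(-1)^{|\beta|+1}}{\beta!}\,p_\#\big((\partial^\beta\varphi)\mu\big).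
\end{equation}
The $m_\beta$ are compactly supported finite measures, and $P^{(\beta)}_\eta$ is zero or homogeneous of degree $k-|\beta|$.
\end{lemma}

\begin{proof}
Let $\psi\in C_c^\infty(\mathbb R^n)$. The Leibniz formula $P(\partial)(\varphi\psi)=\sum_\beta\frac1{\beta!}(\partial^\beta\varphi)\,P^{(\beta)}(\partial)\psi$ gives
\[
0=\int P(\partial)(\varphi\psi)\,d\mu=\sum_{|\beta|\le k}\frac{(-1)^{k-|\beta|}}{\beta!}\Big\langle P^{(\beta)}(\partial)\big((\partial^\beta\varphi)\mu\big),\psi\Big\rangle .
\]
Solve for the term $\beta=0$, which is $(-1)^k\langle P(\partial)(\varphi\mu),\psi\rangle$, and apply \eqref{eq:push}.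
\end{proof}

The simplest use of these lemmas is a projection to a line. It already shows the mechanism: the right side of \eqref{eq:projected} has order at most $k-1$, so inverting the operator of order $k$ on the left turns measures into functions.

\begin{proposition}\label{prop:H1}
Every $P$-free measure satisfies $\mu\ll\mathcal H^1$.
\end{proposition}

\begin{proof}
Choose $\xi$ with $P(\xi)\ne0$, and let $p(x)=x\cdot\xi$ and $\rho=p_\#(\varphi\mu)$. By homogeneity $P^{(\beta)}(\zeta\xi)=P^{(\beta)}(\xi)\zeta^{k-|\beta|}$, so \eqref{eq:projected} reads $P(\xi)\rho^{(k)}=\sum_{1\le|\beta|\le k}P^{(\beta)}(\xi)\,m_\beta^{(k-|\beta|)}$. Let $H_r(s)=s^{r-1}/(r-1)!$ for $s>0$ and $H_r(s)=0$ for $s\le0$. Then $H_k^{(k)}=\delta_0$ and $H_k^{(k-r)}=H_r$ for $1\le r\le k$. Convolution with $H_k$ gives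
\[
P(\xi)\rho=\sum_{1\le|\beta|\le k}P^{(\beta)}(\xi)\,H_{|\beta|}*m_\beta\in L^\infty_{loc}(\mathbb R).
\]
So $\rho\ll\mathcal L^1$ for every $\varphi$, and Lemma~\ref{lem:loc} gives $|\mu|(p^{-1}(Z))=0$ for every Borel null set $Z\subset\mathbb R$. If $\mathcal H^1(E)=0$, then $p(E)$ is null because $p$ is Lipschitz, so $E\subset p^{-1}(Z)$ for such a $Z$.
\end{proof}

\section{Measures smeared along lines}\label{sec:slicing}

On a line, a nonzero homogeneous symbol has no zero except the origin. On a plane it may vanish along lines, and each such line contributes a factor $\partial_\ell=\ell\cdot\nabla$ to $P_\eta(\partial)$. The inverse of $\partial_\ell$ smooths in the direction $\ell$ only. For $\ell\in\mathbb R^2\setminus\{0\}$ and $r\ge1$ let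
\[
\Lambda_{\ell,r}=\int_0^\infty\frac{s^{r-1}}{(r-1)!}\,\delta_{s\ell}\,ds,\qquad\Lambda_\ell=\Lambda_{\ell,1},
\]
a Radon measure on the half-line in direction $\ell$. It satisfies $\partial_\ell\Lambda_\ell=\delta_0$, because $-\int_0^\infty\frac{d}{ds}\psi(s\ell)\,ds=\psi(0)$. The next lemma lists what follows when every projection of $\mu$ is built from these kernels and a function.

\begin{lemma}[Slicing]\label{lem:slice}
Let $\mu\in\mathcal M(\mathbb R^n;\mathbb R)$, $\eta\in(\mathbb R^n)^2$, and let $\ell_1,\dots,\ell_s\in\mathbb R^2\setminus\{0\}$, $s\ge0$. Suppose that for every $\varphi\in C_c^\infty(\mathbb R^n)$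
\begin{equation}\label{eq:structure}
(p_\eta)_\#(\varphi\mu)=h+\sum_{i=1}^s\sum_{r=1}^{k}\Lambda_{\ell_i,r}*m_{i,r}
\end{equation}
with $h\in L^1_{loc}(\mathbb R^2)$ and compactly supported finite measures $m_{i,r}$. Then:
\begin{enumerate}
\item[(i)] If $Z\subset\mathbb R^2$ is a Borel null set that meets every line parallel to any $\ell_i$ in a set of length zero, then $|\mu|(p_\eta^{-1}(Z))=0$.
\item[(ii)] If $N,N'\subset\mathbb R$ are Borel null sets, then $|\mu|(\{x:x\cdot\eta_1\in N,\ x\cdot\eta_2\in N'\})=0$.
\item[(iii)] Let $0\ne\zeta^i\perp\ell_i$ and $\xi^i=\zeta^i_1\eta_1+\zeta^i_2\eta_2$. If $E\subset\mathbb R^n$ is Borel and $p_\eta(E)$ is null, then there are Borel null sets $N_1,\dots,N_s\subset\mathbb R$ with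
\[
|\mu|\Big(E\setminus\bigcup_{i=1}^s\{x:x\cdot\xi^i\in N_i\}\Big)=0 .
\]
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Both sides of \eqref{eq:structure} are Radon measures, so the identity holds on bounded Borel sets. Let $Z_R=Z\cap B_R(0)$. Then $\int_{Z_R}h=0$, and by \eqref{eq:convbound}
\[
|\Lambda_{\ell_i,r}*m_{i,r}|(Z_R)\le\int\!\!\int_0^\infty1_Z(y+s\ell_i)\,\frac{s^{r-1}}{(r-1)!}\,ds\,d|m_{i,r}|(y)=0,
\]
since the inner integral vanishes for \emph{every} $y$. As $(p_\eta)_\#(\varphi\mu)$ has compact support, it vanishes on $Z$. Apply Lemma~\ref{lem:loc}.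

(ii) The set $Z=N\times N'$ is null. Along any line one of the two coordinates is a nonconstant affine function of the parameter, and it lies in a given null set only for a null set of parameters. So (i) applies.

(iii) Choose a Borel null set $Z_0\supset p_\eta(E)$. The lines parallel to $\ell_i$ are the sets $\{y:\zeta^i\cdot y=a\}$, $a\in\mathbb R$. By Fubini's theorem, $N_i=\{a:\mathcal H^1(Z_0\cap\{\zeta^i\cdot y=a\})>0\}$ is a Borel null set. Let $Z=Z_0\setminus\bigcup_i\{y:\zeta^i\cdot y\in N_i\}$. The line $\{\zeta^i\cdot y=a\}$ misses $Z$ if $a\in N_i$ and meets it in length zero if $a\notin N_i$. So $|\mu|(p_\eta^{-1}(Z))=0$ by (i). Since $\zeta^i\cdot p_\eta(x)=x\cdot\xi^i$, the set in the statement is contained in $p_\eta^{-1}(Z)$.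
\end{proof}

In (i) the condition is needed on every line, not on almost every line: $\Lambda_\ell=\Lambda_\ell*\delta_0$ is concentrated on a single one. This is why Fubini's theorem does not conclude after one projection, and why the exceptional sets $N_i$ appear in (iii).

\section{The cubic operator}\label{sec:cubic}

Let $P=\xi_1^3+\xi_2^3+\xi_3^3$ and fix an $\mathcal A$-free measure $\mu$. We verify \eqref{eq:structure} by hand for two planes. Of \eqref{eq:projected} we use only that the right side is a sum of derivatives of order at most $2$ of compactly supported finite measures.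

The first plane is the coordinate plane $\{\xi_3=0\}$. It meets $C$ in the line $\mathbb R(1,-1,0)$, and we choose the basis so that this vector is $\eta_1$.

\begin{lemma}\label{lem:coordinate}
Let $\eta=((1,-1,0),(1,1,0))$, so that $p_\eta(x)=(a,b)=(x_1-x_2,x_1+x_2)$. For every $\varphi\in C_c^\infty(\mathbb R^3)$ there are $h\in L^1_{loc}(\mathbb R^2)$ and a compactly supported finite measure $m$ with $(p_\eta)_\#(\varphi\mu)=h+\Lambda_{(0,1)}*m$.
\end{lemma}

\begin{proof}
Let $\rho=(p_\eta)_\#(\varphi\mu)$. By \eqref{eq:push}, $\partial_1,\partial_2,\partial_3$ become $\partial_a+\partial_b$, $-\partial_a+\partial_b$, $0$, and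
\[
(\partial_a+\partial_b)^3+(-\partial_a+\partial_b)^3=2\partial_bQ,\qquad Q=3\partial_a^2+\partial_b^2 .
\]
So \eqref{eq:projected} has the form
\[
2\partial_bQ\rho=\partial_a^2m_1+\partial_a\partial_bm_2+\partial_b^2m_3+\partial_an_1+\partial_bn_2+n_0 .
\]
We want to cancel the elliptic factor $Q$. Its inverse gains two derivatives; applied to first derivatives of measures it gives functions, but applied to second derivatives it need not give measures. The terms with $m_2,m_3$ contain the factor $\partial_b$, which can be matched with the left side. The term $\partial_a^2m_1$ does not, and we rewrite it with $\partial_a^2=\frac13(Q-\partial_b^2)$: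
\[
2\partial_bQ\rho=\tfrac13Qm_1+\partial_b\big(\partial_am_2+\partial_b(m_3-\tfrac13m_1)\big)+\partial_an_1+\partial_bn_2+n_0 .
\]
Let $G=\frac1{4\pi\sqrt3}\log(\frac{a^2}3+b^2)$. The substitution $a=\sqrt3\,a'$ turns $Q$ into the Laplacian, with fundamental solution $\frac1{4\pi}\log(a'^2+b^2)$, and $\delta_0(a')=\sqrt3\,\delta_0(a)$; so $QG=\delta_0$. The functions $G$, $\partial_aG$, $\partial_bG$ are locally integrable. Hence
\[
f_1=\tfrac12\big(\partial_aG*m_2+\partial_bG*(m_3-\tfrac13m_1)\big),\qquad f_2=\partial_aG*n_1+\partial_bG*n_2+G*n_0
\]
lie in $L^1_{loc}$, and $Q\big[2\partial_b(\rho-f_1)-\frac13m_1-f_2\big]=0$. By elliptic regularity the bracket is smooth. So $\sigma=\rho-f_1$ is a Radon measure whose derivative $\partial_b\sigma$ is again a Radon measure.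

Take $\chi\in C_c^\infty(\mathbb R^2)$ with $\chi=1$ near $\operatorname{supp}\rho$. Then $m=\partial_b(\chi\sigma)=(\partial_b\chi)\sigma+\chi\,\partial_b\sigma$ is a compactly supported finite measure, and $\chi\sigma=(\partial_b\Lambda_{(0,1)})*(\chi\sigma)=\Lambda_{(0,1)}*m$. Therefore $\rho=\chi\rho=\chi f_1+\Lambda_{(0,1)}*m$.
\end{proof}

Two coordinate planes will confine $E$ by the two characteristic vectors $(1,0,-1)$ and $(0,1,-1)$. They span the second plane to be studied. There the symbol splits into three real linear factors, and the fundamental solution is piecewise linear.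

\begin{lemma}\label{lem:diagonal}
Let $\eta=((1,0,-1),(0,1,-1))$, so that $p_\eta(x)=(u,v)=(x_1-x_3,x_2-x_3)$. For every $\varphi\in C_c^\infty(\mathbb R^3)$ there are $h\in L^1_{loc}(\mathbb R^2)$ and compactly supported finite measures $m_1,m_2,m_3$ with
\[
(p_\eta)_\#(\varphi\mu)=h+\Lambda_{(0,1)}*m_1+\Lambda_{(1,0)}*m_2+\Lambda_{(1,1)}*m_3 .
\]
\end{lemma}

\begin{proof}
Let $\rho=(p_\eta)_\#(\varphi\mu)$. Now $\partial_1,\partial_2,\partial_3$ become $\partial_u$, $\partial_v$, $-(\partial_u+\partial_v)$, and $\partial_u^3+\partial_v^3-(\partial_u+\partial_v)^3=-3\,\partial_u\partial_v(\partial_u+\partial_v)$. So \eqref{eq:projected} has the form $\partial_u\partial_v(\partial_u+\partial_v)\rho=\sum_{|\alpha|\le2}\partial^\alpha n_\alpha$. Let $F(u,v)=\max\{0,\min\{u,v\}\}$. It is Lipschitz, so its distributional derivatives are its pointwise derivatives $\partial_uF=1_{\{0<u<v\}}$ and $\partial_vF=1_{\{0<v<u\}}$. Their sum is $1_{\{u>0\}}1_{\{v>0\}}$ almost everywhere, and therefore $\partial_u\partial_v(\partial_u+\partial_v)F=\delta_0$. For fixed $v>0$ the function $u\mapsto1_{\{0<u<v\}}$ jumps by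 $+1$ at $u=0$ and by $-1$ at $u=v$; for fixed $u>0$ the function $v\mapsto1_{\{0<u<v\}}$ jumps by $+1$ at $v=u$. Together with the symmetry $u\leftrightarrow v$ this gives
\begin{equation}\label{eq:Fsecond}
\partial_u^2F=\Lambda_{(0,1)}-\Lambda_{(1,1)},\qquad\partial_u\partial_vF=\Lambda_{(1,1)},\qquad\partial_v^2F=\Lambda_{(1,0)}-\Lambda_{(1,1)} .
\end{equation}
Since $\rho$ has compact support, $\rho=F*\big(\partial_u\partial_v(\partial_u+\partial_v)\rho\big)=\sum_{|\alpha|\le2}(\partial^\alpha F)*n_\alpha$. The terms with $|\alpha|\le1$ are locally bounded functions, and those with $|\alpha|=2$ have the stated form by \eqref{eq:Fsecond}.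
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:cubic}]
The operator $\mathcal A$ is invariant under permutations of the coordinates. So we may assume that the projections of $E$ to the $(x_1,x_3)$-plane and to the $(x_2,x_3)$-plane are null, and Lemma~\ref{lem:coordinate} holds with any two coordinates in place of $x_1,x_2$.

The map $x\mapsto(x_1-x_3,x_1+x_3)$ is the projection to the $(x_1,x_3)$-plane followed by a linear isomorphism, so it maps $E$ to a null set. Lemmas \ref{lem:coordinate} and \ref{lem:slice}(iii), with $\ell_1=(0,1)$, $\zeta^1=(1,0)$, $\xi^1=(1,0,-1)$, give a Borel null set $N$ with $|\mu|(E\cap\{x_1-x_3\notin N\})=0$. The map $x\mapsto(x_2-x_3,x_2+x_3)$ gives in the same way a Borel null set $N'$ with $|\mu|(E\cap\{x_2-x_3\notin N'\})=0$. Up to a $|\mu|$-null set, $E$ is therefore contained in $\{x_1-x_3\in N,\ x_2-x_3\in N'\}$, which is $|\mu|$-null by Lemmas \ref{lem:diagonal} and \ref{lem:slice}(ii). Hence $|\mu|(E)=0$.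

If $\mathcal H^2(E)=0$, then all projections of $E$ are null because projections are Lipschitz; so $\mu\ll\mathcal H^2$. Finally, $\mathcal H^2\llcorner\{x_1=x_2\}$ is $\mathcal A$-free by Lemma~\ref{lem:flat} with $V=\mathbb R(1,-1,0)$, and it is concentrated on a plane, which is $\mathcal H^s$-null for every $s>2$.
\end{proof}

The same example shows that one coordinate plane is not enough in Theorem~\ref{thm:cubic}: the set $E=\{x_1=x_2\}$ has null projection to the $(x_1,x_2)$-plane.

\begin{remark}\label{rem:pf}
Both lemmas are partial fraction decompositions in disguise. Write $\zeta_1,\zeta_2$ for the symbols of the two partial derivatives on $\mathbb R^2$. The first identity in \eqref{eq:Fsecond} and the treatment of $\partial_a^2m_1$ correspond to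
\[
\frac{\zeta_1^2}{\zeta_1\zeta_2(\zeta_1+\zeta_2)}=\frac1{\zeta_2}-\frac1{\zeta_1+\zeta_2},\qquad\frac{\zeta_1^2}{2\zeta_2(3\zeta_1^2+\zeta_2^2)}=\frac1{6\zeta_2}-\frac{\zeta_2}{6(3\zeta_1^2+\zeta_2^2)} .
\]
The reciprocal of a linear form $\zeta\cdot\ell$ stands for $\Lambda_\ell$, and a fraction of degree $-1$ with elliptic denominator stands for a locally integrable kernel such as $\partial_bG$.
\end{remark}

\section{Good planes and the structure of projections}\label{sec:good}

From now until the proof of Theorem~\ref{thm:general}(a), $P$ has no real linear factor. Write $P=c\prod_jR_j^{\kappa_j}$ with pairwise non-proportional irreducible $R_j\in\mathbb R[\xi]$, and let $R=\prod_jR_j$. Factors of a homogeneous polynomial are homogeneous, $\deg R_j\ge2$ for all $j$, and $P$ and $R$ have the same zeros.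

\subsection{Good planes}

Not every plane can be treated as in Remark~\ref{rem:pf}. For the cubic and $\eta=((1,-1,0),(0,0,1))$ one finds $P_\eta=\zeta_2^3$ and $(\partial_1P)_\eta=3\zeta_1^2$. The fraction $3\zeta_1^2/\zeta_2^3$ stands for the kernel $3\,\partial_1^2\Lambda_{(0,1),3}$, a transversal derivative of a measure on a half-line, which is not a measure. The cause is the multiple zero of $P_\eta$. Multiple zeros that come from a multiple factor of $P$ are harmless, since the derivatives of $P$ share them: if $P=R^2$, then $\partial_iP/P=2\,\partial_iR/R$. So the right condition concerns $R$.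

\begin{definition}\label{def:good}
A pair $\eta\in(\mathbb C^n)^2$ is \emph{good} if the binary form $R_\eta(\zeta)=R(\zeta_1\eta_1+\zeta_2\eta_2)$ is nonzero and has only simple zeros on $\mathbb P^1(\mathbb C)$. Let $\mathcal G\subset(\mathbb R^n)^2$ be the set of real good pairs.
\end{definition}

By Euler's identity $\zeta\cdot\nabla R_\eta=(\deg R)\,R_\eta$, the pair $\eta$ is good if and only if $\nabla R_\eta(\zeta)\neq0$ for all $\zeta\in\mathbb C^2\setminus\{0\}$. Two binary forms of given degrees have a common zero on $\mathbb P^1(\mathbb C)$ if and only if their resultant, a polynomial with integer coefficients in the coefficients of the forms, vanishes. Let $\operatorname{Disc}(\eta_1,\eta_2)$ be the resultant of $\partial_1R_\eta$ and $\partial_2R_\eta$; up to a constant factor it is the discriminant of $R_\eta$. It is a polynomial in $\eta$ with real coefficients, and $\eta$ is good if and only if $\operatorname{Disc}(\eta)\ne0$. If $\eta_1,\eta_2$ are dependent, there is $\zeta\ne0$ with $\zeta_1\eta_1+\zeta_2\eta_2=0$, and $\nabla R_\eta(\zeta)=0$ because $dR(0)=0$; so good pairs are independent.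 Another basis of the same complex plane changes $R_\eta$ by an invertible linear substitution; so goodness depends only on the span.

We need one algebraic fact, here and in Section~\ref{sec:generic}. Write $\xi=(\xi_1,\xi')$.

\begin{lemma}[Elimination]\label{lem:elim}
Let $R_j$ have positive degree in $\xi_1$ and let $f\in\mathbb R[\xi]$ with $R_j\nmid f$. Then there are $A,B\in\mathbb R[\xi]$ and a nonzero $g\in\mathbb R[\xi']$ with $Af+BR_j=g$.
\end{lemma}

\begin{proof}
Let $K=\mathbb R(\xi')$. By Gauss's lemma, $R_j$ is irreducible in $K[\xi_1]$ and does not divide $f$ there. So $R_j$ and $f$ are coprime in the principal ideal domain $K[\xi_1]$. Clear the denominators in a B\'ezout identity.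
\end{proof}

\begin{lemma}\label{lem:goodexists}
$\operatorname{Disc}\not\equiv0$. Hence $\mathcal G$ is open and its complement in $(\mathbb R^n)^2$ is null.
\end{lemma}

\begin{proof}
Choose coordinates with $R(e_1)\ne0$. Then $R_j(e_1)\neq0$, so each $R_j$ has positive degree in $\xi_1$. If $R_j$ divided $\partial_1R$, it would divide $\partial_1R_j\cdot\prod_{i\ne j}R_i$; but it divides no other $R_i$, and $\partial_1R_j$ is nonzero of lower degree. Lemma~\ref{lem:elim} gives $A_j\,\partial_1R+B_jR_j=g_j(\xi')\not\equiv0$. Choose a real $\xi'$ with $\prod_jg_j(\xi')\ne0$ and let $\eta=(e_1,(0,\xi'))$. The point $\zeta=(1,0)$ is not a zero of $R_\eta$. At a zero $\zeta=(t,1)$, $t\in\mathbb C$, some $R_j(t,\xi')$ vanishes, so $\partial_1R(t,\xi')\ne0$ and the zero is simple. Thus $\eta$ is good. The zero set of a nonzero polynomial is closed and null.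
\end{proof}

\subsection{The structure of the projection to a good plane}

\begin{proposition}\label{prop:structure}
Let $\eta\in\mathcal G$, let $\zeta^1,\dots,\zeta^s\in\mathbb R^2\setminus\{0\}$, $s\ge0$, be pairwise non-proportional representatives of the real zeros of $P_\eta$, and let $0\ne\ell_i\perp\zeta^i$. After a suitable choice of the signs of the $\ell_i$, every $P$-free measure $\mu$ satisfies \eqref{eq:structure} for all $\varphi\in C_c^\infty(\mathbb R^n)$. Hence the conclusions of Lemma~\ref{lem:slice} hold for $\mu$, $\eta$ and $\ell_1,\dots,\ell_s$.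
\end{proposition}

\begin{proof}
Let $\rho=(p_\eta)_\#(\varphi\mu)$. Formally, \eqref{eq:projected} says that $\rho=\sum_\beta f_\beta(\partial)m_\beta$ with $f_\beta=P^{(\beta)}_\eta/P_\eta$. We bound the poles of $f_\beta$, decompose it into partial fractions, and give a meaning to each fraction as a convolution kernel.

Choose $\ell_0\in\mathbb R^2\setminus\{0\}$ not parallel to any $\ell_i$, and $\theta\in\mathbb R^2$ not orthogonal to any of $\ell_0,\dots,\ell_s$. Choose the signs so that $\theta\cdot\ell_i>0$ for $0\le i\le s$, and put $L_i(\zeta)=\zeta\cdot\ell_i$.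

\emph{Step 1: poles.} For $i\ge1$ the form $L_i$ vanishes exactly on $\mathbb R\zeta^i$. Since $\zeta^i$ is a simple zero of $R_\eta=\prod_j(R_j)_\eta$, exactly one factor $(R_{j})_\eta$, $j=j(i)$, vanishes at $\zeta^i$, and it is divisible by $L_i$ but not by $L_i^2$. This is the only use of goodness. With $k_i=\kappa_{j(i)}$ we get
\[
P_\eta=Q\prod_{i=1}^sL_i^{k_i},
\]
where $Q$ is a real form of degree $q$ without zeros in $\mathbb R^2\setminus\{0\}$; thus $q$ is even. Fix $\beta$ and let $r=|\beta|\ge1$. Each differentiation lowers the power of $R_j$ by at most one, so $R_j^{\kappa_j-r}$ divides $P^{(\beta)}$ when $r\le\kappa_j$. Hence $L_i^{(k_i-r)_+}$ divides $P^{(\beta)}_\eta$, and so does the product of these pairwise coprime forms. With $r_i=\min(k_i,r)$,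
\[
f_\beta=\frac{N_\beta}{Q\prod_iL_i^{r_i}},\qquad r_i\le r,
\]
where, with $D=q+\sum_ir_i$, the polynomial $N_\beta$ is zero or a form of degree $D-r$. The point is that the order $r_i$ of each real pole is at most the number $r$ of derivatives gained.

\emph{Step 2: partial fractions.} To use the decomposition in one variable we dehomogenize with respect to $L_0$. Let $L_*$ be a real linear form independent of $L_0$ and $z=L_*/L_0$. A form $F$ of degree $e$ equals $L_0^e\,\bar F(z)$ with a polynomial $\bar F$ of degree at most $e$, and of degree exactly $e$ if $L_0\nmid F$. Neither $Q$ nor any $L_i$, $i\ge1$, is divisible by $L_0$. So $f_\beta=L_0^{-r}\,\bar N_\beta/(\bar Q\prod_i\bar L_i^{r_i})$, where the denominator has degree $D$, the numerator has degree at most $D-r<D$, and $\bar Q,\bar L_1,\dots,\bar L_s$ are pairwise coprime. The fraction is proper, hence equal to $\sum_i\sum_{t=1}^{r_i}c_{i,t}\bar L_i^{-t}+y/\bar Q$ with real $c_{i,t}$ and a polynomial $y$ of degree at most $q-1$, where $y=0$ if $q=0$. Substituting $\bar L_i=L_i/L_0$ and $\bar Q=Q/L_0^q$, and putting $Y=L_0^{q-1}y(z)$, we obtain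
\begin{equation}\label{eq:pf}
f_\beta=\sum_{i=1}^s\sum_{t=1}^{r_i}\frac{c_{i,t}}{L_0^{\,r-t}L_i^{\,t}}+\frac{Y}{L_0^{\,r-1}Q},
\end{equation}
where $Y$ is zero or a form of degree $q-1$. Because $t\le r_i\le r$, the form $L_0$ occurs only in denominators.

\emph{Step 3: an algebra in which the denominators are invertible.} The kernels $\Lambda_{\ell_i}$ do not have compact support, so we need a class in which they can be convolved with each other. Let $c_0=\min_{0\le i\le s}\theta\cdot\ell_i/|\ell_i|>0$ and $\Gamma=\{y:\theta\cdot y\ge c_0|y|\}$, a closed convex cone that contains all $\ell_i$. Let $\mathcal D_\Gamma$ be the space of distributions on $\mathbb R^2$ supported in $K+\Gamma$ for some compact $K$. If $\gamma,\gamma'\in\Gamma$, then $c_0(|\gamma|+|\gamma'|)\le\theta\cdot(\gamma+\gamma')$. So addition is a proper map on products of such supports, and the usual theory of convolution applies: $\mathcal D_\Gamma$ is a commutative associative algebra with unit $\delta_0$, derivatives may be placed on either factor, and $T_1*T_2$ is smooth if $T_2$ is. A fundamental solution of $Q(\partial)$ does not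 lie in $\mathcal D_\Gamma$, but after a cutoff it does, at the price of a smooth error. We therefore work modulo the ideal $\mathcal J=\mathcal D_\Gamma\cap C^\infty$ and write $[T]$ for the class of $T$. The map $\Phi(F)=[F(\partial)\delta_0]$ is a ring homomorphism $\mathbb R[\zeta_1,\zeta_2]\to\mathcal D_\Gamma/\mathcal J$, and $\Phi(F)[T]=[F(\partial)T]$.

Since $L_i(\partial)=\partial_{\ell_i}$, we have $\Phi(L_i)^{-1}=[\Lambda_{\ell_i}]$ for $0\le i\le s$. If $q=0$, then $Q$ is a nonzero constant. Let $q\ge2$. By \cite[Theorem 7.1.20]{Hormander}, $Q(\partial)$ has a fundamental solution $\mathcal E=\mathcal E_0-A(y)\log|y|$, where $\mathcal E_0$ is homogeneous of degree $q-2$ and smooth off the origin, and $A$ is a homogeneous polynomial of degree $q-2$. Let $W=\chi\mathcal E$ with $\chi\in C_c^\infty(\mathbb R^2)$, $\chi=1$ near $0$. In the Leibniz expansion of $F(\partial)W$, the terms with a derivative on $\chi$ are supported where $\mathcal E$ is smooth, so $F(\partial)W-\chi F(\partial)\mathcal E\in C_c^\infty$ for every polynomial $F$. For $F=Q$ this gives $\Phi(Q)^{-1}=[W]$.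

We claim that $Y(\partial)W$ is a compactly supported $L^1$ function. It suffices to show that $\partial^\alpha\mathcal E\in L^1_{loc}$ for $|\alpha|=q-1$. For $\lambda>0$ we have $\mathcal E(\lambda y)=\lambda^{q-2}(\mathcal E(y)-A(y)\log\lambda)$ and $\partial^\alpha A=0$, so $\partial^\alpha\mathcal E$ is a homogeneous distribution of degree $-1$. Off the origin it is a smooth function of degree $-1$, which is locally integrable on $\mathbb R^2$. The difference between $\partial^\alpha\mathcal E$ and this function is supported at $0$ and homogeneous of degree $-1$. It is a combination of derivatives of $\delta_0$, which have degrees $\le-2$, so it is zero.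

\emph{Step 4: the kernels.} A homomorphism of commutative rings that sends a multiplicative set to units extends uniquely to the ring of fractions. So $\Phi$ extends to the ring of rational functions whose denominators are products of $L_0,\dots,L_s,Q$. This ring contains $1/P_\eta$ and every term of \eqref{eq:pf}. Equation \eqref{eq:projected} reads $\Phi(P_\eta)[\rho]=\sum_\beta\Phi(P^{(\beta)}_\eta)[m_\beta]$, and hence $[\rho]=\sum_\beta\Phi(f_\beta)[m_\beta]$. The $r$-fold convolution of $\Lambda_\ell$ with itself is $\Lambda_{\ell,r}$, as for the functions $H_r$ on the line. The terms of \eqref{eq:pf} have the following representatives.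
\begin{itemize}
\item For $t=r$: $c_{i,r}\Lambda_{\ell_i,r}$.
\item For $1\le t<r$: $c_{i,t}\Lambda_{\ell_0,r-t}*\Lambda_{\ell_i,t}$. At $y=s_0\ell_0+s_1\ell_i$ this measure has the density $c_{i,t}H_{r-t}(s_0)H_t(s_1)/|\det(\ell_0,\ell_i)|$, a locally bounded function.
\item For the last term: $Y(\partial)W$ if $r=1$ and $\Lambda_{\ell_0,r-1}*Y(\partial)W$ if $r\ge2$; both lie in $L^1_{loc}$.
\end{itemize}
Convolve with the $m_\beta$ and collect terms. The kernels of the second and third kind and the smooth error give $h\in L^1_{loc}$, and those of the first kind give $\sum_{i,r}\Lambda_{\ell_i,r}*m_{i,r}$. This is \eqref{eq:structure}. The conclusions of Lemma~\ref{lem:slice} do not depend on the signs of the $\ell_i$.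
\end{proof}

\begin{remark}
For the cubic, $R=P$, and the planes of Section~\ref{sec:cubic} are good: the restrictions $2\zeta_2(3\zeta_1^2+\zeta_2^2)$ and $-3\zeta_1\zeta_2(\zeta_1+\zeta_2)$ have simple zeros. For a quadratic $P$ without real linear factor, the diagonal form of $P$ has two squares of the same sign, so $P$ is definite on some plane. That plane is good with $s=0$, and Lemma~\ref{lem:slice}(iii) gives $\mu\ll\mathcal H^2$ after one projection. Degree three is thus the lowest degree at which several projections are needed by this method.
\end{remark}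

\section{Pairs of characteristic vectors are generically good}\label{sec:generic}

Almost every plane is good, but the third plane in the argument is not free: it is spanned by two characteristic vectors, and such pairs form a null set in $(\mathbb R^n)^2$. Lemma~\ref{lem:goodexists} says nothing about them. We show first that $\operatorname{Disc}$ does not vanish identically on pairs of characteristic vectors, and then that the pairs produced by almost every choice of the first two planes avoid its zeros. Let
\[
C_{reg}=\{\xi\in\mathbb R^n\setminus\{0\}:R(\xi)=0,\ dR(\xi)\ne0\}.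
\]
At a point of $C_{reg}$ exactly one $R_j$ vanishes, since otherwise $dR=0$ by the product rule. For this $j$ we have $dR_j\ne0$, and near the point $C_{reg}$ coincides with $\{R_j=0\}$.

\begin{lemma}\label{lem:discnonzero}
$\operatorname{Disc}$ does not vanish identically on any nonempty open subset of $C_{reg}\times C_{reg}$.
\end{lemma}

\begin{proof}
The real zero set of $R$ may be small, so we pass to complex zeros, where every plane contains enough of them.

\emph{Claim.} If $U\subset\{R_j=0\}$ is nonempty and relatively open in $C_{reg}$, and $f\in\mathbb R[\xi]$ vanishes on $U$, then $R_j\mid f$. Order the coordinates so that $\partial_1R_j\ne0$ at a point of $U$. By the implicit function theorem, $U$ contains a graph over a nonempty open set $U_0\subset\mathbb R^{n-1}$. If $R_j\nmid f$, Lemma~\ref{lem:elim} gives $Af+BR_j=g(\xi')\not\equiv0$, and $g$ vanishes on $U_0$, a contradiction.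

Suppose that $\operatorname{Disc}=0$ on $U\times U'$, where, after shrinking, $U\subset\{R_j=0\}$ and $U'\subset\{R_{j'}=0\}$ are nonempty and relatively open in $C_{reg}$. For fixed $\omega\in U'$ the claim shows that $R_j$ divides $\operatorname{Disc}(\cdot,\omega)$. So $\operatorname{Disc}(w,\omega)=0$ for all $w\in\mathbb C^n$ with $R_j(w)=0$ and all $\omega\in U'$. Fix such a $w$ and write $\operatorname{Disc}(w,\cdot)=f_1+if_2$ with real polynomials $f_1,f_2$. Both vanish on $U'$, so both are divisible by $R_{j'}$. Hence
\[
\operatorname{Disc}(w,w')=0\quad\text{whenever }w,w'\in\mathbb C^n,\ R_j(w)=0=R_{j'}(w').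
\]
Take $\eta\in\mathcal G$ and let $\Pi$ be its complex span. On the projective line of $\Pi$ the form $R$ has only simple zeros, so each $R_i$ has $\deg R_i$ distinct zeros there and different $R_i$ have no common zero. Choose non-proportional $w,w'\in\Pi\setminus\{0\}$ with $R_j(w)=0=R_{j'}(w')$: for $j\ne j'$ any two zeros will do, and for $j=j'$ two different zeros exist because $\deg R_j\ge2$. Then $(w,w')$ is a basis of $\Pi$, so $\operatorname{Disc}(w,w')\ne0$, a contradiction.
\end{proof}

The last step is where the hypothesis on $P$ enters. If $R_j$ were linear, any two of its zeros would span a plane on which $P$ vanishes identically. For $P=\xi_1$ on $\mathbb R^3$ and independent zeros $\xi,\tilde\xi$, the set $\{x\cdot\xi=0,\ x\cdot\tilde\xi=0\}$ is the $x_1$-axis, which carries a $P$-free measure.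

\begin{lemma}\label{lem:generic}
For almost every $(\eta,\tilde\eta)\in\mathcal G\times\mathcal G$ the following holds: whenever $\xi\in\operatorname{span}(\eta)$ and $\tilde\xi\in\operatorname{span}(\tilde\eta)$ are nonzero real zeros of $P$, the pair $(\xi,\tilde\xi)$ is good.
\end{lemma}

\begin{proof}
\emph{Local branches.} Let $F(\eta,\theta)=R(\eta_1\cos\theta+\eta_2\sin\theta)$ for $\theta\in\mathbb R/2\pi\mathbb Z$. Let $\eta\in\mathcal G$ and $F(\eta,\theta)=0$. At $\zeta=(\cos\theta,\sin\theta)$ the gradient of $R_\eta$ is nonzero, and its radial component vanishes by Euler's identity; so $\partial_\theta F(\eta,\theta)\ne0$. Also $dR\neq0$ at $\xi=\zeta_1\eta_1+\zeta_2\eta_2\ne0$, so $\xi\in C_{reg}$. Fix $\eta^0\in\mathcal G$; the zeros of $F(\eta^0,\cdot)$ are finitely many. By the analytic implicit function theorem and the compactness of the circle, there are a ball $O\subset\mathcal G$ around $\eta^0$, finitely many disjoint open arcs $I_i$, and analytic functions $\theta_i:O\to I_i$ such that, for $\eta\in O$, $\theta_i(\eta)$ is the only zero of $F(\eta,\cdot)$ in $I_i$ and there are no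 zeros outside the arcs. Put $\xi^i(\eta)=\eta_1\cos\theta_i(\eta)+\eta_2\sin\theta_i(\eta)\in C_{reg}$. Every nonzero real zero of $P$ in $\operatorname{span}(\eta)$ is a positive multiple of some $\xi^i(\eta)$.

\emph{The image $\xi^i(O)$ contains a neighborhood of $\xi^0=\xi^i(\eta^0)$ in $C_{reg}$.} Let $\theta=\theta_i(\eta^0)$. For $\xi\in C_{reg}$ close to $\xi^0$, the pair
\[
\eta=\big(\eta^0_1+(\xi-\xi^0)\cos\theta,\ \eta^0_2+(\xi-\xi^0)\sin\theta\big)
\]
lies in $O$ and satisfies $\eta_1\cos\theta+\eta_2\sin\theta=\xi$. So $F(\eta,\theta)=R(\xi)=0$; by uniqueness in $I_i$, $\theta_i(\eta)=\theta$ and $\xi^i(\eta)=\xi$.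

\emph{Conclusion.} Cover $\mathcal G$ by countably many such balls. For two of them, $O$ and $\tilde O$, with branches $\xi^i$ and $\tilde\xi^j$, the function $(\eta,\tilde\eta)\mapsto\operatorname{Disc}(\xi^i(\eta),\tilde\xi^j(\tilde\eta))$ is analytic on the connected open set $O\times\tilde O$. It is not identically zero, since otherwise $\operatorname{Disc}$ would vanish on $\xi^i(O)\times\tilde\xi^j(\tilde O)$, against Lemma~\ref{lem:discnonzero}. The zero set of such a function is null. Outside the countable union of these null sets, all pairs $(\xi^i(\eta),\tilde\xi^j(\tilde\eta))$ are good, and goodness does not change when the vectors are rescaled.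
\end{proof}

\section{Proof of Theorem~\ref{thm:general}}\label{sec:proof}

\subsection{Parts (a), (b) and (d)}

We first compare the two forms of the hypothesis in (a). For independent $\eta_1,\eta_2$ the map $p_\eta$ is the orthogonal projection onto $\operatorname{span}(\eta)$ followed by a linear isomorphism, so $p_\eta(E)$ is null if and only if the orthogonal projection is. ``Almost every $2$-plane'' refers to the rotation invariant probability measure on the space of $2$-planes, which is the image of the standard Gaussian measure on $(\mathbb R^n)^2$ under $\eta\mapsto\operatorname{span}(\eta)$. Almost every $\eta$, read as a $2\times n$ matrix, is uniquely a product $\gamma\,(I\,|\,B)$ with $\gamma\in GL_2(\mathbb R)$ and $B\in\mathbb R^{2\times(n-2)}$; the span depends only on $B$ and determines it, and the Gaussian has a positive density in the coordinates $(\gamma,B)$. By Fubini's theorem a set of planes is null if and only if the set of $\eta$ that span one of them is null.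

\begin{proof}[Proof of \textup{(a)}]
By Lemmas \ref{lem:goodexists} and \ref{lem:generic} and the assumption on $E$, there is a pair $(\eta,\tilde\eta)\in\mathcal G\times\mathcal G$ with the property of Lemma~\ref{lem:generic} such that $p_\eta(E)$ and $p_{\tilde\eta}(E)$ are null. Let $\zeta^i$ be as in Proposition~\ref{prop:structure} for $\eta$; then the $\xi^i=\zeta_1^i\eta_1+\zeta_2^i\eta_2$ are nonzero real zeros of $P$ in $\operatorname{span}(\eta)$. Define $\tilde\xi^j$ in the same way for $\tilde\eta$. Proposition~\ref{prop:structure} and Lemma~\ref{lem:slice}(iii), applied to both pairs, give Borel null sets $N_i,\tilde N_j\subset\mathbb R$ such that $|\mu|$-almost every point of $E$ lies in one of the finitely many sets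
\[
E_{ij}=\{x:x\cdot\xi^i\in N_i,\ x\cdot\tilde\xi^j\in\tilde N_j\}.
\]
If one of the two planes contains no real zero, there is no such set and $|\mu|(E)=0$. Otherwise each pair $(\xi^i,\tilde\xi^j)$ is good, and Proposition~\ref{prop:structure} with Lemma~\ref{lem:slice}(ii) gives $|\mu|(E_{ij})=0$. So $|\mu|(E)=0$. If $\mathcal H^2(E)=0$, then every $p_\eta(E)$ is null because $p_\eta$ is Lipschitz; hence $\mu\ll\mathcal H^2$.
\end{proof}

\begin{proof}[Proof of \textup{(b)}]
The polynomial $P$ vanishes on the hyperplane $V=v^\perp$, so $\mathcal H^1\llcorner\mathbb Rv$ is $P$-free by Lemma~\ref{lem:flat}. It charges the line $\mathbb Rv$, which is $\mathcal H^2$-null. The equivalence follows with (a).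
\end{proof}

\begin{proof}[Proof of \textup{(d)}]
Since $P\ne0$, we have $d\le2$. If $d=2$, Proposition~\ref{prop:H1} gives $\mu\ll\mathcal H^1$. If $d=1$, then $P$ has no real linear factor, because such a factor would make $P$ vanish on a plane, and (a) gives $\mu\ll\mathcal H^2$. If $d=0$, then $P$ has no nonzero real zero, because by homogeneity it would vanish on the line through it; so $P$ is elliptic, $\mu$ is a smooth function, and $\mu\ll\mathcal H^3$. The measure $\mathcal H^{3-d}\llcorner V^\perp$ is $P$-free by Lemma~\ref{lem:flat}, and it is concentrated on a set that is $\mathcal H^s$-null for every $s>3-d$.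
\end{proof}

\subsection{Part (c): the two-dimensional part}

Part (a) is stronger than $\mu\ll\mathcal H^2$: there are sets of positive $\mathcal H^2$-measure whose projections are almost all null only if they are unrectifiable, and (a) discards those as well. What remains is rectifiable, and a blow-up reduces it to the flat measures of Lemma~\ref{lem:flat}.

We recall the notions involved. A set $\Sigma\subset\mathbb R^n$ is \emph{countably $2$-rectifiable} if $\mathcal H^2$-almost all of it is covered by countably many Lipschitz images of $\mathbb R^2$. Equivalently, $\mathcal H^2$-almost all of $\Sigma$ is covered by countably many embedded $C^1$ surfaces $M_l$. Cutting these into pieces, we may take each $M_l$ to be a graph $\Psi(D)$, $\Psi(u)=u+f(u)$, where $D$ is an open disk in an affine $2$-plane and $f$ is a $C^1$ map with bounded derivative and values orthogonal to that plane. The tangent plane is $T_x\Sigma=T_xM_l$ for $x\in\Sigma\cap M_l$; for the set $\Sigma$ in (c), formula \eqref{eq:blowup} below shows that it does not depend on the choices for $\mathcal H^2$-almost every $x$. A set is \emph{purely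 $2$-unrectifiable} if it meets every countably $2$-rectifiable set in an $\mathcal H^2$-null set. For a positive Radon measure $\nu$ let $\theta^*(\nu,x)=\limsup_{r\to0}(2r)^{-2}\nu(B_r(x))$, a Borel function of $x$. We use three theorems, for $n\ge3$.
\begin{itemize}
\item[(F1)] If $\theta^*(\nu,\cdot)\ge\lambda>0$ on $B$, then $\nu(B)\ge c_1\lambda\,\mathcal H^2(B)$, where $c_1>0$ depends only on the normalization of $\mathcal H^2$ \cite[Theorem 6.9]{Mattila}.
\item[(F2)] A Borel set of finite $\mathcal H^2$-measure is the union of a countably $2$-rectifiable and a purely $2$-unrectifiable Borel set \cite[Theorem 15.6]{Mattila}.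
\item[(F3)] (Besicovitch--Federer) A purely $2$-unrectifiable Borel set of finite $\mathcal H^2$-measure has null projection on almost every $2$-plane \cite[Theorem 18.1]{Mattila}.
\end{itemize}

\begin{proof}[Proof of \textup{(c)}]
If $n=2$, then $\mu=g\mathcal L^2$ by (a), we take $\Sigma=S$, and $(T_x\Sigma)^\perp=\{0\}$, where $P$ vanishes. Let $n\ge3$.

\emph{Rectifiability.} The Borel sets $S_l=\{x\in B_l(0):\theta^*(|\mu|,x)\ge1/l\}$, $l\ge1$, have union $S$, and $\mathcal H^2(S_l)\le c_1^{-1}l\,|\mu|(B_l(0))<\infty$ by (F1). Split each $S_l$ by (F2). The purely unrectifiable part is $|\mu|$-null by (F3) and (a). Let $\Sigma'\subset S$ be the union of the rectifiable parts. Then $\mu\llcorner S=\mu\llcorner\Sigma'$, the measure $\mathcal H^2\llcorner\Sigma'$ is $\sigma$-finite, and $\mu\llcorner\Sigma'\ll\mathcal H^2\llcorner\Sigma'$ by (a). The Radon--Nikodym theorem gives a Borel density $g$. With $\Sigma=\Sigma'\cap\{g\ne0\}$ we have $\mu\llcorner S=g\,\mathcal H^2\llcorner\Sigma$, and $\Sigma$ is countably $2$-rectifiable. Since $|\mu|\llcorner S=|g|\,\mathcal H^2\llcorner\Sigma$, it suffices to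 prove the statement on tangent planes for $\mathcal H^2$-almost every $x\in\Sigma\cap M$, where $M=\Psi(D)$ is one of the graphs $M_l$.

\emph{Blow-up.} Let $\mu_{x,r}=r^{-2}\big(\frac{\cdot-x}r\big)_\#\mu$. We claim that for $\mathcal H^2$-almost every $x\in\Sigma\cap M$, with $T=T_xM$,
\begin{equation}\label{eq:blowup}
\int\psi\,d\mu_{x,r}\to g(x)\int_T\psi\,d\mathcal H^2\quad(r\to0)\qquad\text{for all }\psi\in C_c(\mathbb R^n).
\end{equation}
Split $\mu=\mu_1+\mu_2$ with $\mu_1=\mu\llcorner(\Sigma\cap M)=g1_\Sigma\,\mathcal H^2\llcorner M$. The measure $\nu=|\mu_2|$ vanishes on $\Sigma\cap M$. By (F1), for each $\lambda>0$ the set of $x\in\Sigma\cap M$ with $\theta^*(\nu,x)\ge\lambda$ is $\mathcal H^2$-null. So $\theta^*(\nu,x)=0$ for almost every $x\in\Sigma\cap M$, and for $\psi$ supported in $B_a(0)$ the contribution of $\mu_2$ is at most $\|\psi\|_\infty r^{-2}\nu(B_{ar}(x))\to0$.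

For $\mu_1$ use the area formula $\int_M\phi\,d\mathcal H^2=\int_D\phi(\Psi(u))J(u)\,du$, where $J$ is the Jacobian of $\Psi$. The function $\gamma=(g1_\Sigma)\circ\Psi\cdot J$ is integrable on $D$, with $\int_D|\gamma|=|\mu|(\Sigma\cap M)<\infty$ because $M$ is bounded. Almost every $u\in D$ is a Lebesgue point of $\gamma$, and the Lipschitz map $\Psi$ sends the exceptional set to an $\mathcal H^2$-null set. Let $u$ be a Lebesgue point with $x=\Psi(u)\in\Sigma$. Then
\[
r^{-2}\int\psi\Big(\frac{y-x}r\Big)d\mu_1(y)=\int\psi\Big(\frac{\Psi(u+rw)-\Psi(u)}r\Big)\gamma(u+rw)\,dw .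
\]
Since $|\Psi(u')-\Psi(u)|\ge|u'-u|$, the integrand vanishes for $|w|>a$. On $\{|w|\le a\}$ the argument of $\psi$ converges uniformly to $d\Psi(u)w$, and $\gamma(u+r\,\cdot)\to\gamma(u)=g(x)J(u)$ in $L^1$. Since also $|d\Psi(u)w|\ge|w|$, the limit is $g(x)J(u)\int\psi(d\Psi(u)w)\,dw=g(x)\int_T\psi\,d\mathcal H^2$. This proves \eqref{eq:blowup}. As $g(x)\ne0$, the limit determines $T$, and the left side does not depend on $M$.

\emph{The tangent planes.} Each $\mu_{x,r}$ is $P$-free, because $P$ is homogeneous: for $\psi\in C_c^\infty(\mathbb R^n)$,
\[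
\int P(\partial)\psi\,d\mu_{x,r}=r^{k-2}\int P(\partial)\Big[\psi\Big(\frac{\cdot-x}r\Big)\Big]d\mu=0 .
\]
By \eqref{eq:blowup} and $g(x)\ne0$, the measure $\mathcal H^2\llcorner T$ is $P$-free. Lemma~\ref{lem:flat} with $V=T^\perp$ gives $P=0$ on $T^\perp$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Hormander}
H\"ormander, \emph{The Analysis of Linear Partial Differential Operators I}.

\bibitem{Mattila}
Mattila, \emph{Geometry of Sets and Measures in Euclidean Spaces}.

\bibitem{OWR}
\emph{Partial Differential Equations},
\texttt{https://publications.mfo.de/\allowbreak bitstream/\allowbreak handle/\allowbreak mfo/\allowbreak 3782/\allowbreak OWR\_2019\_34.pdf\allowbreak ?sequence=1\allowbreak\&isAllowed=y}.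

\end{thebibliography}
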